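# Totally disconnected Polish groups of every finite dimension

## Iterated absolutely convergent sums of rationals

Throughout, $\mathbb N=\{1,2,\dots\}$, $I=[0,1]$, $C=\{0,1\}^{\mathbb N}$ is the Cantor set, and $Q$ is the additive group of rational numbers with the **discrete** topology. All spaces are nonempty, separable and metrizable. We write "lsc" for "lower semicontinuous".

**Definition (the groups $A_k$).** Let $A_0=Q$ and let $s_0:A_0\to\mathbb R$ be the inclusion. Recursively put
$$A_{k+1}=\Big\{x\in A_k^{\mathbb N}:\ \sum_i|s_k(x_i)|<\infty\Big\},\qquad s_{k+1}(x)=\sum_i s_k(x_i),$$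
and give $A_{k+1}$ the topology that makes
$$x\mapsto\big(x,(s_k(x_i))_i\big)\in A_k^{\mathbb N}\times\ell^1$$
an embedding.

**Theorem 1.** For every $n\ge1$, $A_n$ is a totally disconnected Polish group and $\dim A_n=n$.

For the second theorem we need one more term. If $\tau$ is a topology on $X$ and $\varphi:X\to\mathbb R$ is a function, *the topology generated by $\tau$ and $\varphi$* is the coarsest topology that contains $\tau$ and makes $\varphi$ continuous.

**Theorem 2.**

1. $A_n$ is a torsion-free divisible abelian group, and $\dim A_n^m=n$ for all $1\le m\le\omega$ and $n\ge1$. In particular $G=A_n^{\mathbb N}$ is a totally disconnected $n$-dimensional Polish group with $G\cong G^{\mathbb N}$.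
2. Let $n\ge1$. A space $(X,\tau)$ embeds in $A_n$ if and only if there are topologies $\tau_0\subset\tau_1\subset\dots\subset\tau_n=\tau$ on $X$ such that $\tau_0$ is separable metrizable and zero-dimensional and, for $1\le k\le n$, $\tau_k$ is generated by $\tau_{k-1}$ and some $\tau_{k-1}$-lsc function $\varphi_k:X\to I$.
3. $A_1\times\prod_{k\ge1}A_k$ is a totally disconnected Polish group that is strongly infinite-dimensional.

Theorem 1 answers the following question from the paper "Some Aspects of Dimension Theory for Topological Groups": are there, for every $n\ge1$, totally disconnected $n$-dimensional Polish groups? The background given with the question is this. The complete Erdős space $E_c=\{x\in\ell^2:x_i\notin\mathbb Q\text{ for all }i\}$ is Polish, totally disconnected and 1-dimensional. It is not a subgroup of $\ell^2$, but Dijkstra, van Mill and Stepāns showed that it admits a compatible Boolean topological group structure, and this settles $n=1$. For every $n\ge1$ van Mill gave separable metrizable groups that are totally disconnected and $n$-dimensional; they are Borel, but not completely metrizable.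

## What the words mean, and the textbook facts in use

**Definition.** A space $X$ is *totally disconnected* if for all distinct $x,y\in X$ some clopen set contains $x$ and not $y$. It is *zero-dimensional* if the clopen sets form a base. A *Polish group* is a topological group whose space is separable and completely metrizable.

Zero-dimensional spaces are totally disconnected. The converse fails: total disconnectedness allows the clopen sets that separate points to be very large, so that a point may have no small clopen neighbourhoods. We shall see this concretely in $A_1$. If $f:X\to Y$ is a continuous injection and $Y$ is totally disconnected, so is $X$: pull back clopen sets.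

**Dimension.** For separable metrizable spaces $\dim$, $\operatorname{ind}$ and $\operatorname{Ind}$ agree. We use the following facts; the numbers refer to Engelking's *Theory of Dimensions*.

- (D1) If $Y\subset X$ then $\dim Y\le\dim X$. Countable products of zero-dimensional spaces are zero-dimensional, and every zero-dimensional separable metrizable space embeds in $C$.
- (D2) $\dim(Y\times\mathbb R)\le\dim Y+1$ (1.5.16).
- (D3) A *partition* in $X$ between disjoint closed sets $D,D'$ is a closed set $L$ with $X\setminus L=U\cup U'$, where $U,U'$ are disjoint and open in $X$, $D\subset U$ and $D'\subset U'$. The Eilenberg–Otto theorem (1.7.9) says: $\dim X\le n-1$ if and only if every $n$ pairs of disjoint closed sets admit partitions with empty intersection.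
- (D4) In the cube $I^n$, if $L_i$ is a partition between the faces $\{t_i=0\}$ and $\{t_i=1\}$ for $i=1,\dots,n$, then $\bigcap_iL_i\ne\emptyset$ (1.8.1).

For example, in $I$ the set $\{\tfrac12\}$ is a partition between $\{0\}$ and $\{1\}$, and $\emptyset$ is not one, because $I$ is connected. So (D3) with $n=1$ gives $\dim I\ge1$.

**Definition.** $X$ is *strongly infinite-dimensional* if there are pairs $(D_i,D_i')$, $i\in\mathbb N$, of disjoint closed sets such that $\bigcap_iL_i\neq\emptyset$ for any partitions $L_i$ between $D_i$ and $D_i'$.

For example, $I^{\mathbb N}$ with its pairs of opposite faces has this property. By (D4), applied in $I^m\times\{(0,0,\dots)\}$, the first $m$ partitions meet for every $m$; by compactness they all meet.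

**Compact spaces.** If $P$ is compact metrizable, then the set of its nonempty compact subsets with the Hausdorff metric is again compact metrizable. For example, in $I$ the sets $\{0,1/j\}$ converge to $\{0\}$. If $K_j\to K$ in this hyperspace, $p_j\in K_j$ and $p_j\to p$, then $p\in K$. Also, $C$ maps continuously onto every nonempty compact metrizable space.

**Lower semicontinuity.** A function $\varphi:X\to[-\infty,\infty]$ is lsc if all sets $\{\varphi>a\}$ are open; equivalently, $x_i\to x$ implies $\liminf\varphi(x_i)\ge\varphi(x)$. Suprema of lsc functions are lsc, and so are sums of countably many nonnegative lsc functions.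

**Generated topologies.** The sets $U\cap\varphi^{-1}(V)$, with $U\in\tau$ and $V\subset\mathbb R$ open, form a base of the topology generated by $\tau$ and $\varphi$. Hence it is the topology making $x\mapsto(x,\varphi(x))\in(X,\tau)\times\mathbb R$ an embedding. It is separable metrizable if $\tau$ is, and $x_i\to x$ in it means: $x_i\to x$ in $\tau$ and $\varphi(x_i)\to\varphi(x)$. For example, let $X=\mathbb R$ and let $\varphi$ be the indicator function of $(0,\infty)$, which is lsc. The generated topology is that of the disjoint sum of $(-\infty,0]$ and $(0,\infty)$: the line has been cut exactly where $\varphi$ jumps.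

Let us call a chain $\tau_0\subset\dots\subset\tau_n$ as in Theorem 2(2) a *tower of height $n$*. By (D1) and (D2) each step of a tower raises the dimension by at most one, so $\dim(X,\tau_n)\le n$. Two tasks are behind everything below: to find towers for which this bound is attained, and to put towers inside groups.

## The group $A_1$ by hand

By definition
$$A_1=\Big\{x\in\mathbb Q^{\mathbb N}:\|x\|=\sum_i|x_i|<\infty\Big\},$$
and $x^k\to x$ in $A_1$ means two things at once: each coordinate $x^k_i$ is *eventually equal* to $x_i$, because $Q$ is discrete, and $\|x^k-x\|\to0$. The following fact about $\ell^1$ simplifies this.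

**Lemma 3.** Let $y_i,y\in\ell^1$. If $y_i\to y$ coordinatewise and $\|y_i\|\to\|y\|$, then $\|y_i-y\|\to0$.

*Proof.* The numbers $|y_i(m)|+|y(m)|-|y_i(m)-y(m)|$ are nonnegative and converge to $2|y(m)|$ as $i\to\infty$. Fatou's lemma for sums over $m$ gives
$$2\|y\|\le\liminf_i\big(\|y_i\|+\|y\|-\|y_i-y\|\big)=2\|y\|-\limsup_i\|y_i-y\|. \qquad\square$$

So the topology of $A_1$ is generated by the topology of $Q^{\mathbb N}$, which is zero-dimensional, and the single function $x\mapsto\|x\|$. Therefore $A_1$ embeds in $Q^{\mathbb N}\times\mathbb R$, and $\dim A_1\le1$. The continuous inclusion $A_1\to Q^{\mathbb N}$ shows that $A_1$ is totally disconnected.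

It is not zero-dimensional. We show that **no clopen set $U\ni0$ is bounded in norm**; so the neighbourhood $\{\|x\|<1\}$ of $0$ contains no clopen neighbourhood of $0$. Suppose $U\ni0$ is clopen and $\|x\|\le R$ on $U$. Let $u_k$ be the $k$-th unit vector and $x^0=0$. Given $x^{k-1}\in U$, supported on the first $k-1$ coordinates, look at the points $x^{k-1}+j2^{-k}u_k$, $j=0,1,2,\dots$. Their norms $\|x^{k-1}\|+j2^{-k}$ tend to infinity, so they leave $U$. Let $j_k\ge0$ be such that they lie in $U$ for $j=0,\dots,j_k$ and not for $j=j_k+1$. Put $x^k=x^{k-1}+j_k2^{-k}u_k\in U$ and $y^k=x^k+2^{-k}u_k\notin U$. All coordinates are nonnegative and $\|x^k\|\le R$, so the sequence $x=(j_k2^{-k})_k$ is in $A_1$ and $x^k\to x$ in $A_1$. Also $y^k\to x$: the $i$-th coordinate of $y^k$ is $x_i$ as soon as $k>i$, and $\|y^k-x\|\le2^{-k}+\sum_{i>k}x_i\to0$. Since $U$ is closed, $x\in U$; since the complement of $U$ is closed, $x\notin U$. This contradiction shows $\dim A_1=1$.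

## Why powers of $A_1$ do not help, and what $A_2$ does instead

To get dimension $2$ one would first try $A_1\times A_1$. This fails at once: splitting $\mathbb N$ into even and odd indices splits both $Q^{\mathbb N}$ and $\ell^1$, so $A_1\times A_1\cong A_1$. Infinite powers do no better; Proposition 5 will give $\dim A_1^{\mathbb N}\le1$.

One could also sum over more indices. But the group of rational matrices with $\sum_{i,j}|x_{ij}|<\infty$, topologized by $Q^{\mathbb N^2}$ and $\ell^1(\mathbb N^2)$, is $A_1$ with its index set renamed.

The group $A_2$ differs from this by allowing cancellation. It consists of the rational matrices whose rows are absolutely summable and whose row *sums* $s_1(x_i)=\sum_jx_{ij}$ satisfy $\sum_i|s_1(x_i)|<\infty$. For instance the matrix with $x_{i1}=1$, $x_{i2}=-1$ and zeros elsewhere has all row sums $0$. It lies in $A_2$, although $\sum_{i,j}|x_{ij}|=\infty$.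

There is a second difficulty. The argument in the previous section produces *one* boundary point of a bounded open set. For dimension $2$ we would need boundaries of dimension at least $1$, and the argument says nothing about that. So the lower bound for $A_n$ will be proved in another way: we build a space $X$ of dimension at least $n$, designed to be a tower of height $n$, and embed it in $A_n$.

## The groups are Polish, abelian and totally disconnected

**Step 1: Polish groups.** This step shows, by induction, that $A_k$ is a Polish abelian group and $s_k$ is a continuous homomorphism. For $k=0$ this is clear. Assume it for $k$. Since $s_k$ is a homomorphism, $A_{k+1}$ is a subgroup of $A_k^{\mathbb N}$ and $x\mapsto(x,(s_k(x_i))_i)$ is an injective homomorphism into the Polish group $A_k^{\mathbb N}\times\ell^1$. Its image is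
$$\{(x,y)\in A_k^{\mathbb N}\times\ell^1:\ y_i=s_k(x_i)\text{ for all }i\},$$
which is closed because $s_k$ is continuous. A closed subgroup of a Polish group is a Polish group, so $A_{k+1}$ is one. Finally $s_{k+1}$ is the composition of $x\mapsto(s_k(x_i))_i\in\ell^1$ with $y\mapsto\sum_iy_i$, and both are continuous homomorphisms.

**Step 2: total disconnectedness.** The inclusions $A_n\subset A_{n-1}^{\mathbb N}\subset\dots\subset A_0^{\mathbb N^n}=Q^{\mathbb N^n}$ are continuous, and $Q^{\mathbb N^n}$ is zero-dimensional. So $A_n$ has a continuous injection into a totally disconnected space, and it is totally disconnected. The same holds for countable products of such groups: project to a coordinate in which two given points differ.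

**Step 3: two facts about fitting these groups into each other.** They will let us replace a product of several $A_k$ by a single $A_n$.

(a) *The map $x\mapsto(x,0,0,\dots)$ is a closed embedding $A_k\to A_{k+1}$.* It is continuous, since both $x\mapsto(x,0,\dots)\in A_k^{\mathbb N}$ and $x\mapsto(s_k(x),0,\dots)\in\ell^1$ are. The projection to the first coordinate is a continuous inverse. The image $\{x:x_i=0\text{ for }i\ge2\}$ is closed. Hence $A_k$ embeds as a closed subgroup in $A_n$ for $k\le n$.

(b) *For $n\ge1$, $A_n\cong A_n\times A_n$, hence $A_n\cong A_n^m$ for every finite $m\ge1$.* Split $\mathbb N$ into two infinite sets; this splits $A_{n-1}^{\mathbb N}\times\ell^1$, and with it $A_n$.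

## One real number carries the new topology: $\dim A_k^J\le k$

The definition places $A_{k+1}$ in $A_k^{\mathbb N}\times\ell^1$. Since $\ell^1$ is infinite-dimensional, this gives no bound. Lemma 3 shows the way out: over $A_k^{\mathbb N}$, the norm of the $\ell^1$-component already determines the topology. In an induction we then meet $A_k^{\mathbb N}$, so the statement must be about countable powers from the start. For a power there are countably many norms to record, and the next lemma packs them into one number.

**Lemma 4.** Let $J\ne\emptyset$ be countable and $k\ge0$. There is an lsc function $M:(A_k^{\mathbb N})^J\to I$ such that the topology of $A_{k+1}^J\subset(A_k^{\mathbb N})^J$ is generated by the subspace topology of $(A_k^{\mathbb N})^J$ and $M|A_{k+1}^J$.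

*Proof.*

**Step 1: definition of $M$.** For $x\in A_k^{\mathbb N}$ let $N(x)=\sum_i|s_k(x_i)|\in[0,\infty]$. It is the supremum of its partial sums, which are continuous, so $N$ is lsc. Let $\theta(t)=t/(1+t)$ and $\theta(\infty)=1$; this is an increasing homeomorphism $[0,\infty]\to[0,1]$, so $\theta\circ N$ is lsc. Choose $w_j>0$ with $\sum_{j\in J}w_j\le1$ and put
$$M(x)=\sum_{j\in J}w_j\,\theta(N(x^j)),\qquad x=(x^j)_{j\in J}.$$
This is a sum of nonnegative lsc functions, so it is lsc, and it has values in $I$.

**Step 2: the generated topology is contained in that of $A_{k+1}^J$.** The inclusion $A_{k+1}^J\to(A_k^{\mathbb N})^J$ is continuous. On $A_{k+1}$ the function $N$ is the $\ell^1$-norm of the second component, so it is continuous there. As the series for $M$ converges uniformly, $M$ is continuous on $A_{k+1}^J$.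

**Step 3: from convergence of $M$ to convergence of each norm.** Both topologies are metrizable, so for the other inclusion we may use sequences. Let $x_i,x\in A_{k+1}^J$ with $x_i\to x$ in $(A_k^{\mathbb N})^J$ and $M(x_i)\to M(x)$. Put $a_{ij}=\theta(N(x_i^j))$ and $a_j=\theta(N(x^j))$. By lower semicontinuity $\liminf_ia_{ij}\ge a_j$ for every $j$. Suppose $\limsup_ia_{ij_0}>a_{j_0}$ for some $j_0$. Pass to a subsequence along which $a_{ij_0}$ converges to a limit greater than $a_{j_0}$. Fatou's lemma gives
$$\lim_iM(x_i)\ \ge\ w_{j_0}\lim_ia_{ij_0}+\sum_{j\ne j_0}w_j\liminf_ia_{ij}\ \ge\ w_{j_0}\lim_ia_{ij_0}+\sum_{j\ne j_0}w_ja_j\ >\ M(x),$$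
a contradiction. So $a_{ij}\to a_j$, that is, $N(x_i^j)\to N(x^j)$, for each $j$.

**Step 4: from norms to $\ell^1$-convergence.** Fix $j$, and let $y_i,y\in\ell^1$ be the sequences $(s_k((x_i^j)_m))_m$ and $(s_k((x^j)_m))_m$. Since $s_k$ is continuous on $A_k$, $y_i\to y$ coordinatewise; by Step 3, $\|y_i\|\to\|y\|$. By Lemma 3, $y_i\to y$ in $\ell^1$. Together with $x_i^j\to x^j$ in $A_k^{\mathbb N}$ this says $x_i^j\to x^j$ in $A_{k+1}$. As $j$ was arbitrary, $x_i\to x$ in $A_{k+1}^J$. $\square$

**Proposition 5.** $\dim A_k^J\le k$ for every $k\ge0$ and every countable $J\neq\emptyset$.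

*Proof.* Induct on $k$, for all $J$ at once. $A_0^J=Q^J$ is zero-dimensional. By Lemma 4, $A_{k+1}^J$ embeds in $A_k^{J\times\mathbb N}\times\mathbb R$. By (D1), (D2) and the induction hypothesis for the index set $J\times\mathbb N$,
$$\dim A_{k+1}^J\le\dim A_k^{J\times\mathbb N}+1\le k+1.\qquad\square$$

## Storing an lsc function in a convergent series

Now we go in the other direction and put towers into the groups. We begin with a toy. Let $E=\{0\}\cup\{1/j:j\in\mathbb N\}$ with its usual topology $\tau_0$, and let $\varphi(0)=0$, $\varphi(1/j)=1$. This $\varphi$ is lsc, and the topology generated by $\tau_0$ and $\varphi$ is discrete. We want a map $e:E\to A_1$ with $s_1\circ e=\varphi$ and $\tau_0$-continuous coordinates $E\to Q$. A single coordinate cannot carry $\varphi$, since $\varphi$ is not continuous. But $\varphi=\sum_mg_m$, where $g_m$ is the indicator of $\{1/m\}$, a locally constant function. So put $e(c)=(g_m(c))_m$: then $e(1/m)$ is the $m$-th unit vector and $e(0)=0$. Each coordinate of $e(1/j)$ tends to that of $e(0)$, and the jump of $\varphi$ appears only in the norm. The image is closed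 and discrete: by coordinates the only possible limit of a sequence $e(1/j_i)$ with $j_i\to\infty$ is $0$, but $s_1(e(1/j_i))=1\not\to0=s_1(0)$.

In general we write an lsc function as an increasing limit of Lipschitz functions and take differences.

**Lemma 6.** Let $(Z,d)$ be a nonempty metric space, $\psi:Z\to I$ lsc, and $F_m(z)=\inf_{w\in Z}(\psi(w)+m\,d(z,w))$. Then $F_m:Z\to I$ is Lipschitz with constant $m$, and $F_1\le F_2\le\dots$ converges pointwise to $\psi$.

*Proof.* Clearly $0\le F_m\le F_{m+1}$, and $F_m\le\psi\le1$ by taking $w=z$. From $\psi(w)+m\,d(z,w)\le\psi(w)+m\,d(z',w)+m\,d(z,z')$ we get $F_m(z)\le F_m(z')+m\,d(z,z')$. Let $a<\psi(z)$ and choose $\delta>0$ with $\psi>a$ on the ball $B(z,\delta)$. If $w\in B(z,\delta)$, then $\psi(w)+m\,d(z,w)\ge a$; otherwise $\psi(w)+m\,d(z,w)\ge m\delta$. So $F_m(z)\ge a$ as soon as $m\delta\ge a$. $\square$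

For example, if $\psi$ is the indicator of $(0,1]$ on $I$, then $F_m(z)=\min(1,mz)$: take $w=0$ or $w=z$.

**Setting for Lemma 7.** Let $1\le n\le\infty$, $E\subset C$, and let $\varphi_k:E\to I$ be given for finite $k$ with $1\le k\le n$. Write $\Phi_k(c)=(c,\varphi_1(c),\dots,\varphi_k(c))$ for finite $k$, so $\Phi_0(c)=c$, and, if $n=\infty$, $\Phi_\infty(c)=(c,\varphi_1(c),\varphi_2(c),\dots)$. Let $\tau_k$ be the topology on $E$ making $\Phi_k:E\to C\times I^k$ an embedding, where $I^\infty=I^{\mathbb N}$. Put
$$B_n=A_1\times\prod_{1\le k\le n,\ k<\infty}A_k .$$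

**Lemma 7.** Suppose that for each finite $k$ with $1\le k\le n$ there is an lsc function $\psi_k:C\times I^{k-1}\to I$ with $\varphi_k=\psi_k\circ\Phi_{k-1}$. Then $(E,\tau_n)$ embeds in $B_n$. If $E$ is compact in $C$, this embedding can be taken with closed image.

Here is the plan. As in the toy, we want $e^k:E\to A_k$ with $s_k\circ e^k=\varphi_k$. For $k\ge2$ the terms of the series must be of the form $s_{k-1}\circ e_m$ with $e_m:E\to A_{k-1}$. These terms are differences of the Lipschitz functions $F_{k,m}$ on $C\times I^{k-1}$, evaluated at $\Phi_{k-1}(c)$; they are not just the coordinates $\varphi_{k-1}(c)$. So an induction that only realizes the functions $\varphi_k$ does not close. We must realize $F\circ\Phi_k$ for *every Lipschitz* $F$ on $C\times I^k$. The Lipschitz condition is what keeps the series absolutely convergent: with constant $L$, replacing $F_{k,m-1}$ by $F_{k,m}$ inside $F$ costs at most $L(F_{k,m}-F_{k,m-1})$, and these costs telescope.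

*Proof of Lemma 7.* Fix a compatible metric on $C$ and use the sum metric $d$ on $C\times I^k$. For each $k$ let $F_{k,m}:C\times I^{k-1}\to I$, $m\in\mathbb N$, be the functions of Lemma 6 for $\psi_k$.

**Claim ($1\le k\le n$, $k<\infty$).** For every Lipschitz $F:C\times I^k\to\mathbb R$ there is a $\tau_k$-continuous map $e=(e_m)_m:E\to A_k\subset A_{k-1}^{\mathbb N}$ such that $s_k\circ e=F\circ\Phi_k$ and each coordinate $e_m:E\to A_{k-1}$ is $\tau_{k-1}$-continuous.

**Step 1: the terms of the series.** We induct on $k$, and here we construct the coordinates $e_m$. Let $L$ be a Lipschitz constant of $F$ and put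
$$H_m(z)=F(z,F_{k,m}(z)),\qquad z\in C\times I^{k-1}.$$
Since $|H_m(z)-H_m(z')|\le L\big(d(z,z')+|F_{k,m}(z)-F_{k,m}(z')|\big)\le L(1+m)\,d(z,z')$, the function $H_m$ is Lipschitz. Also $|H_m-H_{m-1}|\le L(F_{k,m}-F_{k,m-1})$.

*Case $k=1$.* Now $H_m$ is a continuous function on $C$. Cut $C$ into finitely many nonempty clopen sets on which $H_m$ varies by less than $2^{-m-1}$, and on each of them choose a rational number within $2^{-m-1}$ of one of the values of $H_m$. This gives a locally constant $H_m':C\to Q$ with $|H_m'-H_m|\le2^{-m}$. Put $g_1=H_1'$ and $g_m=H_m'-H_{m-1}'$ for $m\ge2$, and let $e_m=g_m|E:E\to Q=A_0$. It is $\tau_0$-continuous, and $s_0\circ e_m=g_m\circ\Phi_0$.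

*Case $k>1$.* Put $g_1=H_1$ and $g_m=H_m-H_{m-1}$ for $m\ge2$. These are Lipschitz on $C\times I^{k-1}$. By the Claim for $k-1$ there are $\tau_{k-1}$-continuous maps $e_m:E\to A_{k-1}$ with $s_{k-1}\circ e_m=g_m\circ\Phi_{k-1}$.

**Step 2: convergence.** We show that $e(c)=(e_m(c))_m$ lies in $A_k$ and has the right sum. In both cases, for $m\ge2$,
$$|g_m(z)|\le L\big(F_{k,m}(z)-F_{k,m-1}(z)\big)+3\cdot2^{-m},$$
because in the case $k=1$ the rounding adds at most $2^{-m}+2^{-(m-1)}=3\cdot2^{-m}$. Let $z=\Phi_{k-1}(c)$. Then $F_{k,m}(z)\to\psi_k(z)=\varphi_k(c)$, so summing over $m>R$ gives, for $R\ge1$,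
$$\sum_{m>R}|g_m(\Phi_{k-1}(c))|\le L\big(\varphi_k(c)-F_{k,R}(\Phi_{k-1}(c))\big)+3\cdot2^{-R}.\tag{1}$$
Hence $\sum_m|s_{k-1}(e_m(c))|<\infty$, that is, $e(c)\in A_k$. The partial sums of $\sum_mg_m(z)$ are $H_m(z)$, or $H_m'(z)$ if $k=1$, so in both cases
$$s_k(e(c))=\lim_mH_m(z)=\lim_mF(z,F_{k,m}(z))=F(z,\varphi_k(c))=F(\Phi_k(c)).$$

**Step 3: $\tau_k$-continuity.** The coordinates $e_m$ are $\tau_{k-1}$-continuous, hence $\tau_k$-continuous, so $e$ is $\tau_k$-continuous into $A_{k-1}^{\mathbb N}$. It remains to see that $c\mapsto(g_m(\Phi_{k-1}(c)))_m\in\ell^1$ is $\tau_k$-continuous. Its coordinates are $\tau_k$-continuous. The right side of (1) is a $\tau_k$-continuous function of $c$ — this is where the continuity of $\varphi_k$ in $\tau_k$ is used — and for fixed $c$ it tends to $0$ as $R\to\infty$. So, given $c$ and $\varepsilon>0$, there are $R$ and a $\tau_k$-neighbourhood of $c$ on which all tails beyond $R$ are less than $\varepsilon$. With the continuity of the first $R$ coordinates this gives $\ell^1$-continuity at $c$. The Claim is proved.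

**Step 4: the embedding.** For each finite $k$ with $1\le k\le n$ apply the Claim to the last-coordinate projection $F:C\times I^k\to I$. We get $\tau_k$-continuous $e^k:E\to A_k$ with $s_k\circ e^k=\varphi_k$ and $\tau_{k-1}$-continuous coordinates. To remember $c$ itself, let $e^0(c)=(c_i2^{-i})_i$ for $c\in C$. This map $C\to A_1$ is injective. It is continuous into $Q^{\mathbb N}$ and its $\ell^1$-tails are uniformly small, so it is continuous into $A_1$. Since $C$ is compact, $e^0$ is an embedding. Let
$$e=(e^0|E,e^1,e^2,\dots):E\to B_n .$$
It is injective and $\tau_n$-continuous. If $e(c_j)\to e(c)$, then $c_j\to c$ in $C$, and $\varphi_k(c_j)=s_k(e^k(c_j))\to s_k(e^k(c))=\varphi_k(c)$ for every $k$; so $\Phi_n(c_j)\to\Phi_n(c)$, that is, $c_j\to c$ in $\tau_n$. Hence $e$ is an embedding.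

**Step 5: closed image if $E$ is compact.** Let $e(c_j)\to(b,a_1,a_2,\dots)$ in $B_n$. Since $E$ is compact, $e^0(E)$ is closed, so $b=e^0(c)$ for some $c\in E$, and $c_j\to c$ in $\tau_0$. Suppose $c_j\to c$ in $\tau_{k-1}$. The coordinates of $e^k$ are $\tau_{k-1}$-continuous, so the coordinates of $e^k(c_j)$ converge to those of $e^k(c)$. They also converge to those of $a_k$. So $a_k=e^k(c)$, and by continuity of $s_k$ on $A_k$,
$$\varphi_k(c_j)=s_k(e^k(c_j))\to s_k(a_k)=\varphi_k(c),$$
which means $c_j\to c$ in $\tau_k$. By induction on $k$ we get $(b,a_1,a_2,\dots)=e(c)$. $\square$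

For finite $n\ge1$, facts (a) and (b) show that $B_n$, a product of $n+1$ groups each of which embeds in $A_n$, embeds in $A_n^{n+1}\cong A_n$. So in the situation of Lemma 7
$$(E,\tau_n)\ \text{embeds in}\ A_n\qquad(1\le n<\infty).\tag{2}$$

## Lexicographically lowest points that meet every partition

We now need a tower of height $n$ with dimension at least $n$. We look for it as a graph $X=\Phi_n(E)\subset C\times I^n$ over a set $E\subset C$. By (D3) and (D4), $X$ has dimension at least $n$ if it meets enough intersections of $n$ partitions of $C\times I^n$. Such an intersection is a compact set that meets every fibre $\{c\}\times I^n$. A graph has at most one point in each fibre, but there are as many fibres as we need: $C$ maps onto the space of *all* compact subsets of $C\times I^n$. So we let the fibre over $c$ deal with the compact set numbered $c$. The point chosen in that fibre must depend on $c$ in the way a tower requires; taking minima one coordinate at a time does this.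

**Construction.** Let $1\le n\le\infty$ and $P=C\times I^n$. Let $\kappa$ be a continuous surjection from $C$ onto the hyperspace of nonempty compact subsets of $P$. Put
$$T=\{(c,t)\in P:\ (c,t)\in\kappa(c)\}.$$
$T$ is closed: if $(c_j,t_j)\in T$ converge to $(c,t)$, then $\kappa(c_j)\to\kappa(c)$ and so $(c,t)\in\kappa(c)$. It is nonempty, because $\kappa(c)=P$ for some $c$. For finite $0\le k\le n$ let $T_k\subset C\times I^k$ be the projection of $T$, a compact set. Let $E=T_0\subset C$, which is compact. For finite $1\le k\le n$ and $z\in C\times I^{k-1}$ put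
$$\psi_k(z)=\min\{t:(z,t)\in T_k\},\qquad\psi_k(z)=1\ \text{if this set is empty}.$$
For $c\in E$ define recursively $\varphi_k(c)=\psi_k(\Phi_{k-1}(c))$, with $\Phi_k$ as before. Let $X=\Phi_n(E)\subset P$, so $X\cong(E,\tau_n)$.

*The functions $\psi_k$ are lsc.* For $0\le a<1$ the set $\{\psi_k\le a\}$ is the projection to $C\times I^{k-1}$ of the compact set $T_k\cap\{t\le a\}$, hence closed. For $a\ge1$ the set $\{\psi_k\le a\}$ is everything, and for $a<0$ it is empty.

*For $c\in E$ we have $\Phi_n(c)\in T$.* First, $\Phi_k(c)\in T_k$ for finite $k$, by induction: $\Phi_0(c)=c\in T_0$, and if $\Phi_{k-1}(c)\in T_{k-1}$, then the set that defines $\psi_k(\Phi_{k-1}(c))$ is nonempty and compact, so its minimum is attained and $\Phi_k(c)\in T_k$. If $n<\infty$, take $k=n$. If $n=\infty$, choose $p_k\in T$ that project to $\Phi_k(c)$; then $p_k\to\Phi_\infty(c)$, and $T$ is compact.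

Why a tower, and not simply $n$ lsc functions on $E$? For a general compact $T$ the second minimum need not be lsc in $c$. Take $n=2$, points $c_j\to c$ in $C$ with all $c_j$ different from $c$, and the compact set $T=\{(c,0,1),(c,1,0)\}\cup\{(c_j,1,0):j\in\mathbb N\}$. The lowest points are $(\varphi_1,\varphi_2)(c)=(0,1)$ and $(\varphi_1,\varphi_2)(c_j)=(1,0)$. So $\varphi_2(c_j)=0<1=\varphi_2(c)$, and $\varphi_2$ is not $\tau_0$-lsc. In $\tau_1$ there is no problem: $\varphi_1(c_j)=1$ and $\varphi_1(c)=0$, so $c_j\not\to c$ there.

**Lemma 8.** If $S\subset P$ is compact and meets $\{c\}\times I^n$ for every $c\in C$, then $X\cap S\ne\emptyset$.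

*Proof.* $S$ is nonempty, so $S=\kappa(c)$ for some $c\in C$. By hypothesis there is $t$ with $(c,t)\in S=\kappa(c)$. So $(c,t)\in T$ and $c\in T_0=E$. Now $\Phi_n(c)\in T$, and its first coordinate is $c$; by the definition of $T$ this says $\Phi_n(c)\in\kappa(c)=S$. Hence $\Phi_n(c)\in X\cap S$. $\square$

**Proposition 9.** There are pairs $(D_i,D_i')$, $1\le i\le n$, $i<\infty$, of disjoint closed subsets of $X$ such that $\bigcap_iL_i\ne\emptyset$ for any partitions $L_i$ in $X$ between $D_i$ and $D_i'$. Hence $\dim X\ge n$ if $n<\infty$, and $X$ is strongly infinite-dimensional if $n=\infty$.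

*Proof.*

**Step 1: the pairs.** In $P$ let $K_i=\{t_i=0\}$, $K_i'=\{t_i=1\}$, $V_i=\{t_i<\frac13\}$, $V_i'=\{t_i>\frac23\}$. Put $D_i=X\cap\overline{V_i}$ and $D_i'=X\cap\overline{V_i'}$. They are closed in $X$ and disjoint. We use these thick sets, and not just the traces of the faces $K_i,K_i'$ on $X$, because partitions must next be extended from $X$ to $P$.

**Step 2: extending a partition from $X$ to $P$.** Let $L_i$ be a partition in $X$ between $D_i$ and $D_i'$: $X\setminus L_i=U\cup U'$ with $U,U'$ disjoint and open in $X$, $D_i\subset U$, $D_i'\subset U'$. We show that $K_i\cup U$ and $K_i'\cup U'$ are *separated* in $P$, that is, neither meets the closure of the other; closures are taken in $P$.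

- $\overline U\cap U'=\emptyset$: write $U'=X\cap G$ with $G$ open in $P$; then $G\cap U=U'\cap U=\emptyset$, so $\overline U$ misses $G$. Likewise $U\cap\overline{U'}=\emptyset$.
- $K_i\cap\overline{U'}=\emptyset$: the open set $V_i\supset K_i$ misses $U'$, since $X\cap V_i\subset D_i\subset U$. Likewise $K_i'\cap\overline U=\emptyset$, using $V_i'$.
- $K_i$ and $K_i'$ are closed and disjoint.

These facts give $\overline{K_i\cup U}\cap(K_i'\cup U')=\emptyset$ and, by symmetry, $(K_i\cup U)\cap\overline{K_i'\cup U'}=\emptyset$. Separated nonempty sets $Y,Y'$ in a metric space have the disjoint open neighbourhoods $\{p:d(p,Y)<d(p,Y')\}$ and $\{p:d(p,Y')<d(p,Y)\}$. So there are disjoint open sets $O\supset K_i\cup U$ and $O'\supset K_i'\cup U'$ in $P$. Put $S_i=P\setminus(O\cup O')$. This is a partition in $P$ between $K_i$ and $K_i'$, and $S_i\cap X\subset L_i$ because $X\setminus L_i=U\cup U'\subset O\cup O'$.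

**Step 3: $S=\bigcap_iS_i$ meets every fibre.** Fix $c\in C$. If $n<\infty$, the sets $S_i\cap(\{c\}\times I^n)$ are partitions between the opposite faces of the cube $\{c\}\times I^n$, and they have a common point by (D4). If $n=\infty$, apply (D4) in $\{c\}\times I^m\times\{(0,0,\dots)\}$: for every $m$ the compact set $S_1\cap\dots\cap S_m\cap(\{c\}\times I^\infty)$ is nonempty. These sets decrease with $m$, so by compactness $S\cap(\{c\}\times I^\infty)\ne\emptyset$.

**Step 4: conclusion.** $S$ is compact, so Lemma 8 gives $\emptyset\ne X\cap S\subset\bigcap_iL_i$. If $n<\infty$, then by (D3) $\dim X\le n-1$ is impossible, so $\dim X\ge n$. If $n=\infty$, we have verified the definition of strong infinite-dimensionality. $\square$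

## The dimension of $A_n$: proof of Theorem 1

Let $1\le n<\infty$. We have shown that $A_n$ is a totally disconnected Polish group. Proposition 5 with $|J|=1$ gives $\dim A_n\le n$. For the lower bound, take $E$, $\psi_k$, $\varphi_k$ and $X$ from the construction above. The functions $\psi_k:C\times I^{k-1}\to I$ are lsc and $\varphi_k=\psi_k\circ\Phi_{k-1}$, so by Lemma 7 and (2) the space $X\cong(E,\tau_n)$ embeds in $A_n$. By (D1) and Proposition 9, $\dim A_n\ge\dim X\ge n$. Hence $\dim A_n=n$. $\blacksquare$

## Powers, subspaces and the infinite product: proof of Theorem 2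

**Step 1: part (1), the algebra and the powers.** By induction, $A_k$ is a $\mathbb Q$-linear subspace of $\mathbb Q^{\mathbb N^k}$ and $s_k$ is $\mathbb Q$-linear: if this holds for $k$, then the condition $\sum_i|s_k(x_i)|<\infty$ is preserved by sums and rational multiples, and $s_{k+1}$ is linear. A vector space over $\mathbb Q$ is an abelian, torsion-free and divisible group. For $1\le m\le\omega$, Proposition 5 gives $\dim A_n^m\le n$. Since $A_n$ embeds in $A_n^m$, Theorem 1 gives $\dim A_n^m\ge n$. Finally, $G=A_n^{\mathbb N}$ is Polish and totally disconnected, as a countable product of such groups, and $G^{\mathbb N}=(A_n^{\mathbb N})^{\mathbb N}\cong A_n^{\mathbb N\times\mathbb N}\cong G$.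

**Step 2: part (2), subspaces of $A_n$ carry towers.** All the properties of a tower pass to subsets, so it suffices to treat $X=A_n$. In the chain
$$A_n\subset A_{n-1}^{\mathbb N}\subset A_{n-2}^{\mathbb N^2}\subset\dots\subset A_0^{\mathbb N^n}$$
let $\tau_k$ be the topology on $A_n$ inherited from $A_k^{\mathbb N^{n-k}}$. Then $\tau_n$ is the topology of $A_n$, and $\tau_0$ is zero-dimensional as a subspace topology of $Q^{\mathbb N^n}$. Let $1\le k\le n$, and apply Lemma 4 with $k-1$ in place of $k$ and $J=\mathbb N^{n-k}$, a one-point set if $k=n$. The topology of $A_k^{\mathbb N^{n-k}}$ is generated by that of $(A_{k-1}^{\mathbb N})^J=A_{k-1}^{\mathbb N^{n-k+1}}$ and an lsc $I$-valued function $M$ on the latter. Restricting to $A_n$, we see that $\tau_k$ is generated by $\tau_{k-1}$ and the $\tau_{k-1}$-lsc function $M|A_n$.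

**Step 3: part (2), towers embed in $A_n$.** Let $\tau_k$ and $\varphi_k$ be given. By (D1) the space $(X,\tau_0)$ embeds in $C$, so we may assume $X=E\subset C$ with $\tau_0$ the subspace topology. Since $\tau_k$ is generated by $\tau_{k-1}$ and $\varphi_k$, it follows by induction that $\tau_k$ is the topology making $\Phi_k:E\to C\times I^k$ an embedding. So we are in the setting of Lemma 7. What is missing is $\psi_k$: the function $\varphi=\varphi_k\circ\Phi_{k-1}^{-1}$ is lsc, but only on the set $Y=\Phi_{k-1}(E)\subset Z=C\times I^{k-1}$. We extend it to $Z$ by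
$$\psi(z)=\sup_{\varepsilon>0}\inf\big(\{1\}\cup\varphi(Y\cap B(z,\varepsilon))\big),\qquad z\in Z .$$
Clearly $\psi$ has values in $I$. It is lsc: if $\psi(z)>a$, choose $\varepsilon$ such that the infimum for $B(z,\varepsilon)$ is greater than $a$; for $z'\in B(z,\varepsilon/2)$ we have $B(z',\varepsilon/2)\subset B(z,\varepsilon)$, so $\psi(z')>a$. It extends $\varphi$: let $y\in Y$. Each infimum in the definition of $\psi(y)$ is at most $\varphi(y)$, so $\psi(y)\le\varphi(y)$. If $a<\varphi(y)$, then $\varphi>a$ on $Y\cap B(y,\varepsilon)$ for some $\varepsilon$, and $1\ge\varphi(y)>a$, so $\psi(y)\ge a$; hence $\psi(y)\ge\varphi(y)$. With $\psi_k=\psi$ we have $\varphi_k=\psi_k\circ\Phi_{k-1}$, and by (2) the space $(X,\tau_n)$ embeds in $A_n$.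

As an illustration, the space $E_c$ embeds in $A_1$. Let $\tau_0$ be the topology of coordinatewise convergence on $E_c$, which is zero-dimensional because $(\mathbb R\setminus\mathbb Q)^{\mathbb N}$ is. Let $\varphi_1(x)=\theta(\|x\|_2)$ with $\theta(t)=t/(1+t)$. It is $\tau_0$-lsc, since $\|x\|_2$ is the supremum of the norms of the finite initial segments of $x$. If $x_i\to x$ coordinatewise and $\|x_i\|_2\to\|x\|_2$, then the norms $\|x_i\|_2$ are bounded, so $\langle x_i,x\rangle\to\|x\|_2^2$, and $\|x_i-x\|_2^2=\|x_i\|_2^2+\|x\|_2^2-2\langle x_i,x\rangle\to0$. So $\tau_0$ and $\varphi_1$ generate the norm topology, and this is a tower of height $1$.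

**Step 4: part (3), the infinite product.** The group $B_\infty=A_1\times\prod_{k\ge1}A_k$ is Polish and totally disconnected, as a countable product of such groups. Take $X\cong(E,\tau_\infty)$ from the construction with $n=\infty$. Since $E$ is compact, Lemma 7 embeds $X$ as a *closed* subspace of $B_\infty$; we identify $X$ with its image. Let $(D_i,D_i')$, $i\in\mathbb N$, be the pairs from Proposition 9. They are closed in $X$, hence closed in $B_\infty$. Let $L_i$ be partitions in $B_\infty$ between $D_i$ and $D_i'$, say $B_\infty\setminus L_i=U_i\cup U_i'$. Then $X\setminus L_i=(X\cap U_i)\cup(X\cap U_i')$, so $L_i\cap X$ is a partition in $X$ between $D_i$ and $D_i'$. By Proposition 9, $\emptyset\ne\bigcap_i(L_i\cap X)\subset\bigcap_iL_i$. So $B_\infty$ is strongly infinite-dimensional. $\blacksquare$
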